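# Convex Sets up to Rotation and the Hilbert Cube

## 1. Two Fourier modes on the circle

A compact convex set $C\subset\mathbb R^2$ is determined by its support function $h_C(\theta)=\max_{x\in C}\langle x,(\cos\theta,\sin\theta)\rangle$. A $C^2$ function $h$ of period $2\pi$ is a support function exactly when $h+h''\ge 0$ (a textbook fact). For complex numbers with $|z|\le\frac14$ and $|w|\le\frac18$ consider
$$h_{z,w}(\theta)=\tfrac12+\operatorname{Re}(\bar z e^{i\theta})+\operatorname{Re}(\bar w e^{2i\theta}).$$
Here $h+h''=\frac12-3\operatorname{Re}(\bar w e^{2i\theta})\ge\frac18$, and $h\le\frac12+\frac14+\frac18<1$. So $h_{z,w}$ is the support function of a convex set $C_{z,w}$ in the unit disc. Let $F$ be the set of all these pairs $(z,w)$. The set $C_{z,w}$ is a disc centered at $0$ only if $h_{z,w}$ is constant, that is, only for $(z,w)=(0,0)$.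

Rotating $C_{z,w}$ by the angle $\varphi$ replaces $h(\theta)$ by $h(\theta-\varphi)$, hence $(z,w)$ by $(e^{i\varphi}z,e^{2i\varphi}w)$. What does the family look like up to rotation, that is, what is $F/SO(2)$?

Put $N(z,w)=\max(4|z|,8|w|)$, so $F=\{N\le1\}$. Scaling $(z,w)\mapsto(sz,sw)$ commutes with the rotations, so $F/SO(2)$ is the cone over $\{N=1\}/SO(2)$. I claim that $\{N=1\}/SO(2)$ is a $2$-sphere, by the map $(z,w)\mapsto[z^2:w]\in\mathbb{CP}^1$, which is constant on orbits.

It is injective on orbits. If $[z^2:w]=[z'^2:w']$, then $z'^2=\lambda z^2$ and $w'=\lambda w$ for some $\lambda\ne0$. Choosing the right square root $\mu$ of $\lambda$ we get $(z',w')=(\mu z,\mu^2w)$. Since $N(\mu z,\mu^2 w)$ is strictly increasing in $|\mu|$ and both values of $N$ are $1$, we have $|\mu|=1$. It is surjective: given $[a:b]$, take $z$ with $z^2=a$ and $w=b$, and choose $\mu>0$ with $N(\mu z,\mu^2w)=1$. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism.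

So $F/SO(2)$ is a cone over $S^2$, a closed $3$-ball, with the round disc at its center. Deleting the round disc leaves a space with a hole: it is homotopy equivalent to $S^2$.

Now allow reflections. The reflection $\theta\mapsto-\theta$ acts by $(z,w)\mapsto(\bar z,\bar w)$, which is complex conjugation on $\mathbb{CP}^1$, and the quotient of $\mathbb{CP}^1$ by it is a closed disc. So $F/O(2)$ is a cone over a disc, and deleting the round disc leaves a contractible space. With two modes the hole is gone.

One dimension up, take a symmetric traceless $3\times3$ matrix $B$ with operator norm $\|B\|\le\frac16$ and put $h_B(u)=\frac12+\langle Bu,u\rangle$ for $u\in S^2$. The extension $\frac12|x|+\langle Bx,x\rangle/|x|$ is positively homogeneous of degree one. At a unit vector $x$ its second derivative in a direction $v\perp x$ is $\frac12|v|^2+2\langle Bv,v\rangle-\langle Bx,x\rangle|v|^2\ge(\frac12-3\|B\|)|v|^2\ge0$, and its Hessian kills $x$ by homogeneity. Hence the extension is convex and $h_B$ is a support function, with $h_B\le\frac12+\frac16<1$. Rotating the set by $g\in O(3)$ replaces $B$ by $gBg^{-1}$. So the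 orbit of $B$ is recorded by its eigenvalues $\lambda_1\ge\lambda_2\ge\lambda_3$ with $\sum\lambda_i=0$ and $\max|\lambda_i|\le\frac16$. The ball $B=0$ is the apex. The complement of the apex is the subset $\lambda_1-\lambda_3>0$, which is convex. There is no hole.

These families have few parameters. What happens if we take *all* compact convex subsets of the unit ball and divide by all rotations and reflections? Do the round balls leave a hole, and in which dimensions?

## 2. The spaces $cc(\mathbb B^n)/\Gamma$ and the theorem

Let $n\ge2$, let $\mathbb B^n$ be the closed unit ball of $\mathbb R^n$, and let $cc(\mathbb B^n)$ be the set of nonempty compact convex subsets of $\mathbb B^n$ with the Hausdorff metric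
$$d_H(A,B)=\max\Big\{\sup_{b\in B}d(b,A),\ \sup_{a\in A}d(a,B)\Big\}.$$
The orthogonal group $O(n)$ acts by $(g,C)\mapsto g(C)$. Let $Q=[0,1]^{\aleph_0}$ be the Hilbert cube. A theorem of Nadler, Quinn and Stavrakas says that $cc(\mathbb B^n)\cong Q$ for $n\ge2$. The slides "Hyperspaces Of Compact Convex Sets And Their Orbit Spaces" state the conjecture that $cc(\mathbb B^n)/O(n)\not\cong Q$. We shall see that this is false for every $n\ge3$ and true for $n=2$.

**Theorem 2.1.** Let $n\ge 2$ and let $\Gamma\subset O(n)$ be a closed subgroup.

(a) If $n\ge 3$, then $cc(\mathbb B^n)/\Gamma\cong Q$. In particular $cc(\mathbb B^n)/O(n)\cong Q$ for all $n\ge3$.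

(b) If $n=2$ and $\Gamma$ is finite, then $cc(\mathbb B^2)/\Gamma\cong Q$.

(c) If $n=2$ and $\Gamma\in\{SO(2),O(2)\}$ (the only infinite closed subgroups), then $cc(\mathbb B^2)/\Gamma\not\cong Q$.

Hence $cc(\mathbb B^n)/O(n)\cong Q$ if and only if $n\ge3$.

The parenthesis in (c) is quickly checked. An infinite closed subgroup of $O(2)$ is a compact Lie group of positive dimension, so its identity component is $SO(2)$.

**Notation.** Put $G=O(n)$ and $S=S^{n-1}$. Let $E=C(S)$ with the sup norm, with $G$ acting by $(gf)(u)=f(g^{-1}u)$. This is a continuous action by linear isometries. The support function of $C$ is $h_C(u)=\max_{x\in C}\langle x,u\rangle$. We use these standard facts: $d_H(C,D)=\|h_C-h_D\|$; $h_{\lambda C+\mu D}=\lambda h_C+\mu h_D$ for $\lambda,\mu\ge0$; and $h_{gC}=gh_C$. For example, the segment $[-v,v]$ has $h(u)=|\langle v,u\rangle|$, and the ball $c\,\mathbb B^n$ has $h=c$; their distance is $\sup_u\big|c-|\langle v,u\rangle|\big|=\max(c,\big||v|-c\big|)$.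

So we may identify $cc(\mathbb B^n)$ with $M=\{h_C\}\subset E$, a $G$-invariant compact convex set. We freely confuse $C$ with $h_C$. Every $h\in M$ satisfies $\|h\|\le1$, is $1$-Lipschitz, and extends to the convex, positively $1$-homogeneous function $h(x)=|x|h(x/|x|)$, $h(0)=0$, on $\mathbb R^n$. "Differentiable" always refers to this extension.

Let $A\subset M$ be the set of constants. If $c\in M$ is constant, then $2c=h(u)+h(-u)\ge0$ and $c\le1$. So $A$ consists of the balls $c\,\mathbb B^n$, $c\in[0,1]$, and all its points are $G$-fixed.

Fix a closed $\Gamma\subset G$. Let $Y=M/\Gamma$ and let $\pi:M\to Y$ be the quotient map. The metric $\rho(\pi x,\pi y)=\min_{g\in\Gamma}\|x-gy\|$ induces the quotient topology. Since points of $A$ are fixed, $\pi|_A$ is an isometric embedding, and we write $A\subset Y$ also for its image, an arc. For $a\in A$ and $r>0$ put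
$$\tilde U(a,r)=\{h\in M:\|h-a\|<r\},\quad W_{a,r}=\tilde U(a,r)\setminus A,\quad U(a,r)=\pi(\tilde U(a,r))=\{y:\rho(y,a)<r\}.$$
Then $\tilde U(a,r)$ is convex and $G$-invariant, $W_{a,r}$ is open in $M$ and $G$-invariant, and $U(a,r)\setminus A=W_{a,r}/\Gamma$.

**Slice theorem.** If a compact Lie group $\Gamma$ acts on a metrizable space $X$ and $x\in X$, then some invariant open neighborhood of the orbit $\Gamma x\cong\Gamma/\Gamma_x$ has a $\Gamma$-retraction onto $\Gamma x$.

For $SO(2)$ acting on the plane, a retraction near the orbit of $x\neq0$ is $y\mapsto|x|\,y/|y|$; near $0$ it is the constant map to $0$.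

**ANR and AR.** A metrizable space is an ANR if, wherever it is embedded as a closed subset of a metrizable space, it is a retract of a neighborhood. It is an AR if it is a retract of the whole space. An AR is the same as a contractible ANR. The circle is an ANR and not an AR; $\{0\}\cup\{1/k:k\ge1\}$ is not an ANR, since it is not locally connected.

## 3. Smooth bodies, cornered bodies, and the trouble at the balls

We recognize $Q$ with Toruńczyk's theorem (Fund. Math. 106 (1980), 31–40).

**Theorem 3.1 (Toruńczyk).** A compact AR $Y$ is homeomorphic to $Q$ if and only if, for every $k$, any two maps $f,g:I^k\to Y$ can be approximated arbitrarily closely by maps with disjoint images.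

The interval fails the condition. With $k=1$ and $f=g=\mathrm{id}$, all maps within $\frac14$ of these have images containing $[\frac14,\frac34]$.

Here is the natural plan, first for trivial $\Gamma$. Approximate $f$ by a map $f_1$ whose values are *smooth* functions on $S$, by averaging over small rotations. Fix a body $D$ with non-differentiable support function, for instance a segment, and replace $g$ by $g_2=(1-\eta)g+\eta D$. A positive combination of convex functions cannot cancel a corner, so all values of $g_2$ are non-smooth, and the images are disjoint.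

For general $\Gamma$ both operations must commute with $\Gamma$. Averaging with a conjugation-invariant weight does. The corner operation also does if there is a $\Gamma$-fixed body $D$ with a corner. Now let $\Gamma$ be transitive on $S$. Then every $\Gamma$-fixed $h\in M$ is constant, so every $\Gamma$-map $M\to M$ carries $A$ into $A$. The balls are smooth, so no equivariant operation can give a ball a corner. The plan stops exactly on $A$.

Off $A$ the plan survives, as Lemma 6.4 will show. So the remaining problem is to push a map of a cube off the arc $A$ in $Y$. Simplex by simplex this asks whether maps of spheres into $U(a,r)\setminus A=W_{a,r}/\Gamma$ extend over balls. In other words: is there a hole around $A$?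

## 4. Transitive and non-transitive subgroups

"Transitive" means transitive on $S$. If $h\in M$ is fixed by a transitive group, then $h\in A$. So isotropy groups of points of $M\setminus A$ are non-transitive.

**Fact 4.1.** A closed finite-index subgroup $K$ of a transitive group $L$ is transitive.

*Proof.* Write $L=\bigcup_{i=1}^kKg_i$. For $v\in S$ we get $S=\bigcup_iKg_iv$, a finite union of closed $K$-orbits. Distinct orbits are disjoint and $S$ is connected, so there is only one orbit. $\square$

**Fact 4.2.** If $n\ge3$ and $K\subset O(n)$ is closed with abelian identity component $K_0$, then $K$ is non-transitive.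

*Proof.* $K$ is a compact Lie group, so $K_0$ has finite index and is a torus. If $K$ were transitive, then so would be $K_0$, by Fact 4.1. Then $S\cong K_0/(K_0)_x$ would be a compact connected abelian Lie group, a torus of dimension $n-1\ge2$. But $S^{n-1}$ is simply connected. $\square$

For $n=2$ this fails: $SO(2)$ is a torus and is transitive on $S^1$. The closed non-transitive subgroups of $O(2)$ are exactly the finite ones.

## 5. Smoothing that commutes with the orthogonal group

We need smooth approximations given by a linear operator that preserves $M$ and commutes with all of $G$. For $g\in G$ put $\omega(g)=\frac{n+\operatorname{tr}g}{2n}\in[0,1]$ and $\kappa_m(g)=c_m\,\omega(g)^m$, with $c_m$ chosen so that $\int_G\kappa_m\,dg=1$ (Haar probability measure). Define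
$$p_mh=\int_G\kappa_m(g)\,(gh)\,dg\qquad(h\in E).$$

**Lemma 5.1.**
1. $p_m$ is linear, has norm $\le1$, fixes constants, and commutes with $G$.
2. $p_m(M)\subset M$ and $p_m\tilde U(a,r)\subset\tilde U(a,r)$.
3. $\varepsilon_m:=\sup_{h\in M}\|p_mh-h\|\to0$.
4. $V_m:=p_m(E)$ is finite-dimensional, $G$-invariant, and consists of $C^\infty$ functions on $S$.

*Proof.* (1) Only the last claim needs a word. With $g=g_0g'g_0^{-1}$ and $\kappa_m$ a class function,
$$p_m(g_0h)=\int\kappa_m(g)\,gg_0h\,dg=\int\kappa_m(g')\,g_0g'h\,dg'=g_0\,p_mh.$$

(2) $p_mh$ is an average of points $gh$ of the compact convex set $M$. Also $\|p_mh-a\|=\|p_m(h-a)\|\le\|h-a\|$.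

(3) The diagonal entries of $g$ are at most $1$, so $\omega(g)=1$ only for $g=1$. Let $N$ be an open neighborhood of $1$. For some small $\delta>0$ we have $\omega\le1-2\delta$ off $N$. The set $\{\omega>1-\delta\}$ has Haar measure $v>0$. From $1\ge c_m(1-\delta)^mv$ we get $\int_{G\setminus N}\kappa_m\le v^{-1}\big(\tfrac{1-2\delta}{1-\delta}\big)^m\to0$. Since $h\in M$ is $1$-Lipschitz, $\|gh-h\|\le\|g^{-1}-1\|$. So $\|p_mh-h\|\le\sup_{g\in N}\|g^{-1}-1\|+2\int_{G\setminus N}\kappa_m$, uniformly in $h\in M$. Now shrink $N$.

(4) Fix $e\in S$. Substituting $g=\gamma g'$ gives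
$$(p_mh)(\gamma e)=\int\kappa_m(g)\,h(g^{-1}\gamma e)\,dg=\int\kappa_m(\gamma g')\,h(g'^{-1}e)\,dg',$$
a polynomial of degree $\le m$ in the entries of $\gamma$. These form a finite-dimensional space. The functions are smooth on $G$, hence on $S=G/G_e$. Invariance follows from (1). $\square$

For example, let $n=2$ and $m=1$. Since $\int\operatorname{tr}g\,dg=0$, we get $\kappa_1=1+\frac12\operatorname{tr}g$, which is $1+\cos\varphi$ on rotations and $1$ on reflections. If $h$ has mean $h_0$ and first mode $\alpha\cos\theta+\beta\sin\theta$, the rotations (total Haar mass $\frac12$) contribute $\frac12\big(h_0+\frac12(\alpha\cos\theta+\beta\sin\theta)\big)$ and the reflections contribute $\frac12h_0$. So $p_1h=h_0+\frac14(\alpha\cos\theta+\beta\sin\theta)$, a disc.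

## 6. Bodies with corners

For a closed non-transitive $K\subset G$ fix $v\in S$ and put $S_K=Kv\cup(-Kv)$ and $D_K=\operatorname{conv}S_K\in M$. This is a $K$-fixed point of $M$.

For $n=2$, $K$ generated by the rotation by $\pi/2$, and $v=e_1$, $D_K$ is a square and $h_{D_K}=\max(|x_1|,|x_2|)$ has corners on the diagonals. For $n=3$, $K$ the rotations about the $x_3$-axis, and $v=e_1$, $D_K$ is a flat disc and $h_{D_K}=\sqrt{x_1^2+x_2^2}$ has a corner along the $x_3$-axis. This is general.

**Lemma 6.1.** $h_{D_K}$ is not differentiable at some $x\ne0$.

*Proof.* $S_K$ is an orbit of the closed group $K\cup(-K)$, in which $K$ has index at most $2$. By Fact 4.1 this group is non-transitive, so $S_K$ is a proper closed subset of $S$.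

Suppose $h=h_{D_K}$ is differentiable off $0$. Then for each $u\in S$ the functional $\langle\cdot,u\rangle$ has a unique maximizer $m(u)=\nabla h(u)$ on $D_K$. The maximum over $\operatorname{conv}S_K$ is attained on $S_K$, so $m(u)\in S_K$. The map $m$ is continuous: if $u_i\to u$, any limit point $m'$ of $m(u_i)$ in the compact set $D_K$ satisfies $\langle m',u\rangle=h(u)$, so $m'=m(u)$. Since $D_K=-D_K$, we have $\langle m(u),u\rangle=h(u)\ge0$, so $m(u)\ne-u$. Normalizing the segment from $m(u)$ to $u$ gives a homotopy in $S$ from $m$ to the identity. But $m(S)\subset S_K\subsetneq S$, and $S$ minus a point is contractible, so $m$ is null-homotopic. The identity of $S^{n-1}$ is not, a contradiction. $\square$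

**Fact 6.2.** If $f=\sum\alpha_ih_i$ is a finite sum with $\alpha_i>0$ and $h_i\in M$, and some $h_i$ is not differentiable at $x\ne0$, then $f$ is not differentiable at $x$. In particular $f|_S$ is not $C^1$.

*Proof.* By convexity, $h_j'(x;v)+h_j'(x;-v)\ge0$ for all $j$ and $v$. If $f$ were differentiable at $x$, then $\sum_j\alpha_j\big(h_j'(x;v)+h_j'(x;-v)\big)=0$ for all $v$, so every term vanishes. For $j=i$, the sublinear function $h_i'(x;\cdot)$ is then odd, hence linear. A finite convex function with linear directional derivative at $x$ is differentiable at $x$, a contradiction. The last claim holds because the $1$-homogeneous extension of a $C^1$ function on $S$ is $C^1$ off $0$. $\square$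

Fact 6.2 gives an equivariant contraction whenever a fixed cornered body is available.

**Lemma 6.3.** Let $W=W_{a,r}$ and let $H\subset G$ be closed and non-transitive. Then $W$ contains an $H$-fixed point $D_0$, and $W$ contracts to $D_0$ by an $H$-equivariant homotopy. In particular $W/H$ is contractible.

*Proof.* Let $D_0=(1-s)a+sD_H$ with $s\in(0,1)$ so small that $\|D_0-a\|=s\|D_H-a\|<r$. It is $H$-fixed. By Lemma 6.1 and Fact 6.2 it is not differentiable somewhere off $0$. A constant $c$ extends to $c|x|$, which is differentiable off $0$, so $D_0\notin A$. The homotopy $(1-t)h+tD_0$ stays in the convex set $\tilde U(a,r)$. For $t>0$ it is not differentiable at some $x\ne0$ by Fact 6.2, so it avoids $A$; at $t=0$ it is $h\in W$. Since $D_0$ is $H$-fixed, the homotopy is $H$-equivariant and descends to $W/H$. $\square$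

**Lemma 6.4.** There is a continuous $G$-map $\Theta:M\setminus A\to M$ such that for every $h\in M\setminus A$, $\Theta(h)$ is a finite convex combination of elements of $M$ with positive coefficients, at least one of which is not differentiable at some $x\ne0$.

*Proof.* By the slice theorem every $x\in M\setminus A$ has an open $G$-neighborhood $U_x\subset M\setminus A$ with a $G$-map $U_x\to G/G_x$, and $G_x$ is non-transitive. The orbit space $(M\setminus A)/G$ is metrizable, hence paracompact. So there is a locally finite partition of unity $\{\lambda_i\}$ by $G$-invariant functions subordinate to $\{U_x\}$. Write $r_i:U_i\to G/K_i$ for the $G$-map going with $\lambda_i$. The map $d_i:G/K_i\to M$, $d_i(gK_i)=gD_{K_i}$, is well defined, since $D_{K_i}$ is $K_i$-fixed; it is continuous and equivariant. Put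
$$\Theta(h)=\sum_i\lambda_i(h)\,d_i(r_i(h)),$$
where terms with $\lambda_i(h)=0$ are read as zero. This is a continuous $G$-map into the convex set $M$. By Lemma 6.1 every term with $\lambda_i(h)>0$ is a positive multiple of a rotated copy of some $D_{K_i}$, which is not differentiable somewhere off $0$. $\square$

## 7. $Y$ is a compact AR

$Y$ is compact and metrizable. We approximate it by orbit spaces of finite-dimensional convex sets.

**Step 1: local contractibility.** We show that $X/\Gamma$ is locally contractible for every convex $\Gamma$-invariant $X\subset M$, and for every relatively open invariant subset $X$ of such a set. Let $x\in X$, let $r$ be a $\Gamma$-retraction of a neighborhood of $\Gamma x$ in $X$ onto $\Gamma x$, and let $\varepsilon>0$. For $y\in X$ near enough to the compact set $\Gamma x$ we have $\|r(y)-y\|<\varepsilon$. So the $\Gamma$-homotopy $(1-t)y+t\,r(y)$ stays within $\varepsilon$ of $\Gamma x$ and ends in $\Gamma x$. It stays in $X$: clearly if $X$ is convex, and for small $\varepsilon$ if $X$ is relatively open in a convex set, because $\Gamma x$ is compact. On orbit spaces it contracts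 a small neighborhood of the point $\Gamma x$ to that point inside a prescribed one.

**Step 2: finite-dimensional models.** Let $X_m=p_m(M)\subset M\cap V_m$, a compact convex invariant set. The algebra of $\Gamma$-invariant polynomials on $V_m$ is finitely generated and separates orbits. Finitely many generators embed $X_m/\Gamma$ in some $\mathbb R^N$. So $X_m/\Gamma$ is compact, finite-dimensional and, by Step 1, locally contractible. By Borsuk's theorem it is an ANR.

**Step 3: passage to $Y$.** The map $\hat p_m:Y\to X_m/\Gamma$ induced by $p_m$, followed by the map $X_m/\Gamma\to Y$ induced by inclusion, is homotopic to $\mathrm{id}_Y$ through the maps induced by $(1-t)h+tp_mh$. These move points by at most $\varepsilon_m\to0$. By Hanner's theorem (Ark. Mat. 1 (1951), 389–408), a compact metric space that is $\varepsilon$-homotopy dominated by ANRs for every $\varepsilon>0$ is an ANR. "Dominated" means exactly the situation above: maps to an ANR and back whose composite is homotopic to the identity through a homotopy moving points by at most $\varepsilon$. So $Y$ is an ANR. It is contractible via $(1-t)h+t\cdot\frac12$.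 Hence $Y$ is an AR.

## 8. A subgroup of Euler characteristic one

Fix $W=W_{a,r}$. If $\Gamma$ is non-transitive, then $W/\Gamma$ is contractible by Lemma 6.3. If $\Gamma$ is transitive, it has no fixed point in $W$, and no $\Gamma$-equivariant contraction to a point of $W$ exists. Subgroups $H\subset\Gamma$ may still be non-transitive, and for these $W/H$ is contractible. So we look for a way to carry information from $W/H$ down to $W/\Gamma$. For finite $\Gamma/H$ one has the classical transfer. The version for compact Lie groups replaces the index by an Euler characteristic.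

**Proposition 8.1** (R. Oliver, *A proof of the Conner conjecture*, Ann. of Math. 103 (1976); L. G. Lewis, J. P. May, J. McClure, *Ordinary $RO(G)$-graded cohomology*, Bull. AMS 4 (1981)). Let $\Gamma$ be a compact Lie group, $H\subset\Gamma$ closed, $P$ a smooth $\Gamma$-manifold, $q:P/H\to P/\Gamma$ the projection and $k$ a field. There is $\tau:H^*(P/H;k)\to H^*(P/\Gamma;k)$ with $\tau q^*=\chi(\Gamma/H)\cdot\mathrm{id}$.

Consequently, if $\chi(\Gamma/H)=1$, then $q^*$ is injective. Since $H^j(\,\cdot\,;k)=\operatorname{Hom}_k(H_j(\,\cdot\,;k),k)$, the map $q_*:H_j(P/H;k)\to H_j(P/\Gamma;k)$ is then *surjective* for all $j$ and every field $k$.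

**Lemma 8.2.** Let $T$ be a maximal torus of $\Gamma_0$ and $H=N_\Gamma(T)$. Then $H_0=T$ and $\chi(\Gamma/H)=1$. If $n\ge3$ and $\Gamma\subset O(n)$, then $H$ is non-transitive.

*Proof.* $N_{\Gamma_0}(T)/T$ is finite (the Weyl group), and $H/N_{\Gamma_0}(T)$ embeds in the finite group $\Gamma/\Gamma_0$. So the connected group $T$ has finite index in $H$, and $H_0=T$. A point $gH\in\Gamma/H$ is $T$-fixed iff $g^{-1}Tg\subset H$. This holds iff $g^{-1}Tg=T$, because $g^{-1}Tg$ is connected, lies in $H_0=T$, and has the same dimension. That is the condition $g\in H$. So $T$ has exactly one fixed point on the compact manifold $\Gamma/H$. The Euler characteristic of a compact manifold with torus action equals that of the fixed set, so $\chi(\Gamma/H)=1$. The last claim is Fact 4.2. $\square$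

For $\Gamma=O(3)$ and $T$ the rotations about the $x_3$-axis, $H=O(2)\times O(1)$ and $\Gamma/H=\mathbb{RP}^2$, with $\chi=1$; and $H$ preserves $|x_3|$. The torus itself would not do: $O(3)/T$ is two copies of $S^2$, with $\chi=4$, so the transfer relation is empty over $\mathbb F_2$. For $n=2$ and $\Gamma=O(2)$ or $SO(2)$ we get $T=SO(2)$ and $H=\Gamma$, which is transitive, so nothing is gained.

## 9. Proof of the transfer relation

This section proves Proposition 8.1 from standard facts of equivariant stable homotopy theory. Let us list what we use.

A $\Gamma$-CW complex is built from cells $\Gamma/K\times D^i$ with $K\subset\Gamma$ closed. For instance, $S^2$ with the rotations $\Gamma=SO(2)$ about an axis has two cells $\Gamma/\Gamma\times D^0$ and one cell $\Gamma\times D^1$. By Illman's equivariant triangulation theorem, smooth $\Gamma$-manifolds such as $P$ and $P\times\Gamma/H$ are $\Gamma$-CW complexes. A coefficient system assigns contravariantly a group to each orbit $\Gamma/K$. Bredon cohomology is computed from cochains with one factor, the value at $\Gamma/K$, for each cell $\Gamma/K\times D^i$.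

We work with $\Gamma$-spectra on a complete universe. Let $\mathbb S$ be the sphere spectrum and $\mathcal B$ the full stable subcategory on the objects $\Sigma^\infty\Gamma/K_+$. Elements of $[\Gamma/K_+,\mathbb S]_\Gamma$ are represented by based $\Gamma$-maps $\Gamma/K_+\wedge S^V\to S^V$, $V$ a representation. A Mackey functor is an additive functor $\mathcal B^{op}\to Ab$. By Lewis–May–McClure (see also May et al., *Equivariant Homotopy and Cohomology Theory*, CBMS 91, 1996), every Mackey functor $M$ has an Eilenberg–Mac Lane $\Gamma$-spectrum $HM$ with $[\Gamma/K_+,HM]_\Gamma=M(\Gamma/K)$ naturally on $\mathcal B$ and $[HM,HM]_\Gamma=\operatorname{Hom}(M,M)$. On $\Gamma$-CW complexes it represents Bredon cohomology with coefficients in the underlying coefficient system. In this section $M$ with a subscript denotes a Mackey functor, not the space of convex sets.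

**Step 1: a Mackey functor extending the constant coefficients.** A $\Gamma$-map $f:\Gamma/K_+\wedge S^V\to S^V$ satisfies $f(gx,gv)=gf(x,v)$, so $f(gx,\cdot)=g\,f(x,\cdot)\,g^{-1}$. Hence the degree $d(f)$ of $f(x,\cdot):S^V\to S^V$ does not depend on $x$. Non-equivariantly, $f$ induces $d(f)$ times the augmentation on $H_0(\Gamma/K)$; in particular $d$ is additive. If $d(f)=0$ and $\varphi:\Gamma/L_+\to\Gamma/K_+$ is a morphism of $\mathcal B$, then $f\varphi$ is zero on $H_0(\Gamma/L)$, so $d(f\varphi)=0$. Thus $\{f:d(f)=0\}$ is a subfunctor of $[-,\mathbb S]_\Gamma$ on $\mathcal B$. Let $M_0$ be the quotient.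

The collapse $\xi_K:\Gamma/K_+\to S^0$ has $d(\xi_K)=1$. So $M_0(\Gamma/K)=\mathbb Z$ via $d$, with generator the class of $\xi_K$, and a morphism $\varphi:\Gamma/L_+\to\Gamma/K_+$ acts as multiplication by $d(\xi_K\varphi)$. If $\varphi$ comes from a $\Gamma$-map $\Gamma/L\to\Gamma/K$, then $\xi_K\varphi=\xi_L$, and it acts by $1$. So $M_k:=M_0\otimes k$ extends the constant coefficient system $k$.

For $\Gamma$ of order two, the collapse $\Gamma_+\to S^0$ acts by $1$, and the stable map $t:\mathbb S\to\Gamma_+$ of Step 3 acts by $2$, as Step 4 shows: the number of points of $\Gamma$.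

**Step 2: what $HM_k$ represents.** With constant coefficients, the Bredon cochain complex of a $\Gamma$-CW complex $X$ has a factor $k$ for each cell $\Gamma/K\times D^i$. This is the cellular cochain complex of the CW complex $X/\Gamma$. So $HM_k$ represents $X\mapsto H^*(X/\Gamma;k)$, naturally in $X$.

**Step 3: the stable map $t$.** Embed $\Gamma/H$ equivariantly in an orthogonal representation $V$, with normal bundle $\nu$. Since $\nu\oplus T(\Gamma/H)$ is the trivial bundle with fiber $V$, the Pontryagin–Thom construction and inclusion give
$$S^V\to\mathrm{Th}(\nu)\to\mathrm{Th}(\nu\oplus T(\Gamma/H))=(\Gamma/H)_+\wedge S^V .$$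
This represents $t:\mathbb S\to\Sigma^\infty(\Gamma/H)_+$. Put $e=\xi_Ht:\mathbb S\to\mathbb S$.

**Step 4: the underlying degree of $e$ is $\chi(\Gamma/H)$.** Let $\{y+w:y\in\Gamma/H,\ w\in\nu_y,\ |w|<\varepsilon\}$ be a tubular neighborhood. There $e$ sends $y+w$ to $\lambda(|w|)w$, where $\lambda(s)=(1-s^2/\varepsilon^2)^{-1}$; everything else goes to $\infty$. The map $w\mapsto\lambda(|w|)w$ is an orientation-preserving diffeomorphism from $\{|w|<\varepsilon\}$ onto $V$. So a vector $v\neq0$ equals $\lambda(|w|)w$ for exactly one $w=v'$, a positive multiple of $v$. The preimages of $v$ are the points $y+v'$ with $v'\perp T_y(\Gamma/H)$, that is, with $y$ a critical point of $\phi_v(y)=\langle v,y\rangle$ on $\Gamma/H$.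

To find the local degree, take a local orthonormal frame $n_i$ of $\nu$ and write $w=\sum c_in_i$. The derivative of $w$ in the direction $(\eta,\dot c)$ is $\sum\dot c_in_i+\sum c_iD_\eta n_i$. Its inner product with a tangent vector $\zeta$ is $-\langle w,\mathrm{II}(\eta,\zeta)\rangle$, by differentiating $\langle n_i,\zeta\rangle=0$. Let $B_w$ be the symmetric operator of the form $\langle w,\mathrm{II}(\cdot,\cdot)\rangle$ on $T_y(\Gamma/H)$; it is the Hessian of $\phi_w$ at $y$. In the decomposition $T_y\oplus\nu_y$ the derivatives of $(y,w)\mapsto w$ and of $(y,w)\mapsto y+w$ are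
$$\begin{pmatrix}-B_w&0\\ *&1\end{pmatrix}\quad\text{and}\quad\begin{pmatrix}1-B_w&0\\ *&1\end{pmatrix}.$$
The second is invertible for all $|w|<\varepsilon$, so $\det(1-B_{sw})\ne0$ for $s\in[0,1]$, and it equals $1$ at $s=0$; hence $\det(1-B_w)>0$. So the local degree of $e$ at $y+v'$ is $\operatorname{sign}\det(-B_{v'})=\operatorname{sign}\det(-\mathrm{Hess}\,\phi_v(y))$, provided the Hessian is nondegenerate. By the first matrix, it is nondegenerate at all critical points of $\phi_v$ if $v$ is a regular value of $\nu\to V$, $(y,w)\mapsto w$. By Sard's theorem this holds for almost all $v$. The sum of the signs is $\sum(-1)^{\text{index}}$ over the critical points of the Morse function $-\phi_v$, which is $\chi(\Gamma/H)$.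

**Step 5: the transfer.** The homeomorphism $(P\times\Gamma/H)/\Gamma\cong P/H$, $[p,gH]\mapsto[g^{-1}p]$, turns the map induced by the projection $P\times\Gamma/H\to P$ into $q$. Put
$$\tau=(P_+\wedge t)^*:H^*(P/H;k)\to H^*(P/\Gamma;k).$$
The composite of $P_+\wedge t$ with the projection $P_+\wedge(\Gamma/H)_+\to P_+$ is $P_+\wedge e$. So $\tau q^*=(P_+\wedge e)^*$. Smashing with $e$ is natural, so this equals postcomposition with $1\wedge e:HM_k\to HM_k$. It remains to identify this endomorphism.

On $M_k(\Gamma/K)=[\Gamma/K_+,HM_k]_\Gamma$, naturality again shows that $1\wedge e$ acts as $M_k(1_{\Gamma/K_+}\wedge e)$. This is multiplication by $d(\xi_K(1\wedge e))=d(e\,\xi_K)=d(e)=\chi(\Gamma/H)$, by Steps 1 and 4. Since $[HM_k,HM_k]_\Gamma=\operatorname{Hom}(M_k,M_k)$, we conclude $1\wedge e=\chi(\Gamma/H)\cdot\mathrm{id}$. Hence $\tau q^*=\chi(\Gamma/H)\cdot\mathrm{id}$. $\square$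

## 10. No hole around the balls when $n\ge3$

From here on $M$ is again the space of convex sets.

**Proposition 10.1.** Let $n\ge3$ or let $\Gamma$ be non-transitive, and let $W=W_{a,r}$. Then $W/\Gamma$ is nonempty, path connected, and all its homotopy groups vanish.

*Proof.* If $\Gamma$ is non-transitive, use Lemma 6.3 with $H=\Gamma$. Let $n\ge3$ and $\Gamma$ be arbitrary. Let $T$ and $H=N_\Gamma(T)$ be as in Lemma 8.2.

**Step 1: homology with field coefficients.** We show $H_j(W/\Gamma;k)=0$ for $j\ge1$ and $k$ a prime field. The transfer relation needs a manifold and $W$ is infinite-dimensional, so we first replace $W$ by an open subset of a representation.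

Let $x\in H_j(W/\Gamma;k)$. It is the image of some $x'\in H_j(L;k)$, with $L\subset W/\Gamma$ compact. Let $R=(\pi|_W)^{-1}(L)$, which is compact because $\Gamma$ is. As $R$ and $A$ are disjoint compact sets, we may choose $m$ with $\varepsilon_m<\operatorname{dist}(R,A)$.

Let $\varrho:V_m\to X_m=p_m(M)$ be the nearest-point retraction for the $G$-invariant $L^2$ inner product on $V_m$. It is continuous, and $G$-equivariant because $X_m$ is convex, compact and invariant. Let $P=\varrho^{-1}(X_m\cap W)$. Since $W$ is open in $M$, $P$ is an open invariant subset of the representation $V_m$, hence a smooth $\Gamma$-manifold, and $\varrho|_P:P\to W$ is a $\Gamma$-map.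

For $h\in R$ the segment from $h$ to $p_mh$ lies in $\tilde U(a,r)$, by Lemma 5.1(2) and convexity. Its points are within $\varepsilon_m$ of $h$, so it misses $A$. Hence $p_m(R)\subset X_m\cap W\subset P$, and $\varrho\circ p_m|_R=p_m|_R$ is $\Gamma$-homotopic in $W$ to the inclusion $R\subset W$. On orbit spaces, with $R/\Gamma=L$, this says $x=\hat\varrho_*(y)$ where $y=(\hat p_m)_*x'\in H_j(P/\Gamma;k)$.

Since $\chi(\Gamma/H)=1$, Proposition 8.1 gives $y=q_*z$ with $z\in H_j(P/H;k)$. In the commutative square
$$\begin{array}{ccc}P/H&\to& W/H\\ \downarrow&&\downarrow\\ P/\Gamma&\to &W/\Gamma\end{array}$$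
the class $x$ is the image of $z$, hence it comes from $H_j(W/H;k)$. Since $H$ is non-transitive, $W/H$ is contractible by Lemma 6.3, so this group is $0$. Thus $x=0$.

**Step 2: integral homology.** Let $j\ge1$ and $H_j=H_j(W/\Gamma;\mathbb Z)$. By universal coefficients $H_j\otimes\mathbb Q=0$, so $H_j$ is torsion. For every prime $p$, $\operatorname{Tor}(H_j,\mathbb F_p)$ is a quotient of $H_{j+1}(W/\Gamma;\mathbb F_p)=0$, so $H_j$ has no $p$-torsion. Hence $H_j=0$.

**Step 3: simple connectivity.** $W$ is contractible (Lemma 6.3 with trivial $H$), so $W/\Gamma$ is path connected. Let $\ell$ be a loop in $W/\Gamma$ at $\pi(x_0)$. By Montgomery–Yang path lifting (Bredon, *Introduction to Compact Transformation Groups*, Thm II.6.2), $\ell$ lifts to a path in $W$. After translating by an element of $\Gamma$ we get a lift $\ell'$ from $x_0$ to $\gamma x_0$ for some $\gamma\in\Gamma$. The closure of $\langle\gamma\rangle$ is abelian, hence non-transitive by Fact 4.2. By Lemma 6.3, $\gamma$ fixes some $w\in W$.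

Let $\alpha$ be a path in $W$ from $x_0$ to $w$. Then $\gamma\alpha$ runs from $\gamma x_0$ to $w$. So $\beta=\alpha\cdot(\gamma\alpha)^{-1}$ runs from $x_0$ to $\gamma x_0$, and it projects to $(\pi\alpha)(\pi\alpha)^{-1}\simeq*$. The loop $\ell'\cdot\beta^{-1}$ is null-homotopic in $W$. Projecting, $\ell\cdot(\pi\beta)^{-1}\simeq*$, hence $\ell\simeq*$.

**Step 4.** $W/\Gamma$ is simply connected with vanishing integral homology in positive degrees, so by the Hurewicz theorem all its homotopy groups vanish. $\square$

## 11. Pushing cubes off the arc, and the proof of (a) and (b)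

**Lemma 11.1.** Let $n\ge3$ or let $\Gamma$ be non-transitive. Every map $f:I^k\to Y$ can be approximated arbitrarily closely by maps $f':I^k\to Y\setminus A$.

*Proof.* Let $\delta>0$. Triangulate $I^k$ so that $\operatorname{diam}f(\sigma)<\delta$ for all simplices $\sigma$. Let $P_0$ be the subcomplex of all $\sigma$ with $f(\sigma)\cap A=\emptyset$, and set $f'=f$ on $P_0$. For $\sigma\notin P_0$ choose $a_\sigma\in f(\sigma)\cap A$. We define $f'$ by induction on $j=\dim\sigma$ so that
$$f'(\sigma)\subset U(a_\sigma,(j+1)\delta)\setminus A\qquad(\sigma\notin P_0).$$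

For $j=0$ choose $f'(\sigma)$ anywhere in $U(a_\sigma,\delta)\setminus A$, which is nonempty. For $j\ge1$ let $\tau$ be a proper face of $\sigma$. If $\tau\in P_0$, then $f'(\tau)=f(\tau)\subset U(a_\sigma,\delta)\setminus A$, because $a_\sigma\in f(\sigma)$ and $\operatorname{diam}f(\sigma)<\delta$. If $\tau\notin P_0$, then $f'(\tau)\subset U(a_\tau,j\delta)\setminus A$, since $\dim\tau\le j-1$, and $\rho(a_\tau,a_\sigma)<\delta$, since both points lie in $f(\sigma)$. In both cases $f'(\tau)\subset U(a_\sigma,(j+1)\delta)\setminus A$, so this set contains $f'(\partial\sigma)$. It equals $W_{a_\sigma,(j+1)\delta}/\Gamma$. By Proposition 10.1 it is path connected with trivial homotopy groups, so $f'$ extends over $\sigma$ within it.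

For a point $x$ of a simplex $\sigma\notin P_0$, both $f(x)$ and $f'(x)$ are near $a_\sigma$, and $\rho(f(x),f'(x))\le\delta+(k+1)\delta=(k+2)\delta$. On $P_0$ nothing has changed. $\square$

**Proof of Theorem 2.1(a) and (b).** Let $n\ge3$, or let $n=2$ and $\Gamma$ be finite, hence non-transitive. By Section 7, $Y$ is a compact AR. We verify the condition in Theorem 3.1 for maps $f,g:I^k\to Y$.

**Step 1: make $f$ smooth.** Let $f_1=\hat p_m\circ f$ with $m$ large. It is $\varepsilon_m$-close to $f$, and its values are orbits of $C^\infty$ functions on $S$.

**Step 2: make $g$ cornered.** By Lemma 11.1 choose $g_1:I^k\to Y\setminus A$ close to $g$. For small $\eta\in(0,1)$ let $\psi(h)=(1-\eta)h+\eta\,\Theta(h)$ on $M\setminus A$, with $\Theta$ from Lemma 6.4. This is a $G$-map into $M$ that moves points by at most $2\eta$. So $g_2=\hat\psi\circ g_1$ is close to $g$. By Lemma 6.4 and Fact 6.2, no $\psi(h)$ is $C^1$ on $S$.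

**Step 3: compare.** Being $C^1$ is invariant under $\Gamma$, so $f_1(I^k)\cap g_2(I^k)=\emptyset$. By Theorem 3.1, $Y\cong Q$. $\blacksquare$

In particular $cc(\mathbb B^n)/O(n)\cong Q$ for every $n\ge3$.

## 12. The plane: a class in degree four around the arc of discs

Now let $n=2$ and $\Gamma\in\{SO(2),O(2)\}$. In the opening example the rotations left a $2$-sphere around the round disc, and the reflection removed it. With all modes present there is also a class of degree four, the square of a degree-two class that changes sign under reversal of orientation. The square does not change sign, and it detects the hole for both groups. Let $\tilde H_*$ be reduced singular homology with $\mathbb Q$ coefficients.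

**Step 1: arcs in $Q$ have acyclic complement.** First, $Q\setminus\{pt\}$ is contractible. Indeed $Q$ is homogeneous (Keller), and $[0,1]^{\aleph_0}\setminus\{0\}$ contracts linearly to $(1,1,\dots)$.

Let $A\subset Q$ be an arc, $A=A'\cup A''$ with subarcs meeting in one point $c$. The open sets $Q\setminus A'$ and $Q\setminus A''$ have union $Q\setminus\{c\}$ and intersection $Q\setminus A\ne\emptyset$. By Mayer–Vietoris
$$\tilde H_j(Q\setminus A)\to\tilde H_j(Q\setminus A')\oplus\tilde H_j(Q\setminus A'')$$
is an isomorphism. Suppose $0\ne z\in\tilde H_j(Q\setminus A)$. Then the image of $z$ is nonzero for one of the two halves. Iterated bisection gives nested subarcs $A_i$ shrinking to a point $c_\infty$ such that the image of $z$ in $\tilde H_j(Q\setminus A_i)$ is nonzero for all $i$. But $z$ bounds in the contractible space $Q\setminus\{c_\infty\}$, on a compact set, and this set misses $A_i$ for large $i$. This is a contradiction. So $\tilde H_*(Q\setminus A)=0$.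

A homeomorphism $Y\cong Q$ would carry our arc $A\subset Y$ to an arc in $Q$. So it suffices to show $H_4(Y\setminus A;\mathbb Q)\neq0$.

**Step 2: a space between $W/\Gamma$ and a Grassmannian.** Let $W=M\setminus A$, so $Y\setminus A=W/\Gamma$. Since $\|h\|\le1$ on $M$, $W=W_{0,2}$, and it is contractible by Lemma 6.3 with trivial $H$. Isotropy groups on $W$ are closed non-transitive subgroups of $O(2)$, hence finite. If the action were free, $W/\Gamma$ would be a classifying space of $\Gamma$. With finite isotropy this remains true rationally, and we now check what we need of it.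

Let $E'=V_2(\mathbb R^8)$ be the Stiefel manifold of orthonormal $2$-frames. It is compact and $5$-connected, and $\Gamma\subset O(2)$ acts freely on it by changing the frame. Consider
$$E'/\Gamma\xleftarrow{\ \alpha\ }E'\times_\Gamma W\xrightarrow{\ \beta\ }W/\Gamma .$$

**Step 3: $\alpha$ is an isomorphism on $H^*(\,\cdot\,;\mathbb Q)$.** The action on $E'$ is free, so $\alpha$ is a fiber bundle with fiber $W$. The fiber is contractible, so $\alpha$ is a weak equivalence.

**Step 4: $\beta$ is an isomorphism on $H^4(\,\cdot\,;\mathbb Q)$.** Because $E'$ and $\Gamma$ are compact, both maps in $E'\times W\to W\to W/\Gamma$ are closed. The composite factors through the quotient map $E'\times W\to E'\times_\Gamma W$ and $\beta$, so $\beta$ is a closed surjection, and both spaces are metrizable. The fiber of $\beta$ over $\Gamma x$ is $E'/\Gamma_x$ with $\Gamma_x$ finite, and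
$$\tilde H^i(E'/\Gamma_x;\mathbb Q)\cong\tilde H^i(E';\mathbb Q)^{\Gamma_x}=0\qquad(i\le5).$$
By the Vietoris–Begle theorem (Spanier, *Algebraic Topology*, Thm 6.9.15), $\beta^*$ is an isomorphism in Alexander–Spanier cohomology in degrees $\le4$.

On metrizable locally contractible spaces Alexander–Spanier cohomology agrees with singular cohomology. The space $W/\Gamma$ is locally contractible by Step 1 of Section 7, as $W$ is a relatively open invariant subset of $M$. The space $E'\times_\Gamma W$ is locally a manifold times $W$, and $W$ is locally contractible as an open subset of a convex set. So $\beta^*$ is an isomorphism on singular $H^4$, and $H^4(W/\Gamma;\mathbb Q)\cong H^4(E'/\Gamma;\mathbb Q)$.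

**Step 5: the class.** $E'/\Gamma$ is the Grassmannian $Gr_2(\mathbb R^8)$ if $\Gamma=O(2)$, and its oriented double cover if $\Gamma=SO(2)$. Let $\zeta$ be the tautological real plane bundle over it. Regarding complex lines in $\mathbb C^4=\mathbb R^8$ as oriented real planes gives a map $\mathbb{CP}^3\to E'/\Gamma$. It pulls $\zeta$ back to the real bundle underlying the tautological complex line bundle $\Lambda$. Since $\Lambda_{\mathbb R}\otimes\mathbb C=\Lambda\oplus\bar\Lambda$, it pulls $p_1(\zeta)$ back to
$$p_1(\Lambda_{\mathbb R})=-c_2(\Lambda\oplus\bar\Lambda)=c_1(\Lambda)^2\ne0\quad\text{in }H^4(\mathbb{CP}^3;\mathbb Q).$$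
So $H^4(E'/\Gamma;\mathbb Q)\ne0$, and hence $H^4(W/\Gamma;\mathbb Q)\neq0$. Since $H^4=\operatorname{Hom}(H_4,\mathbb Q)$ over $\mathbb Q$, we get $H_4(Y\setminus A;\mathbb Q)\ne0$. By Step 1, $Y\not\cong Q$. This proves (c). Together with (a) it shows that $cc(\mathbb B^n)/O(n)\cong Q$ if and only if $n\ge3$. $\blacksquare$
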